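# Vertex cuts in the degree-restricted random graph process

## 1. Cutting a $d$-regular graph with fewer than $d$ vertices

Fix an integer $d\ge 3$. The **$d$-process** starts with $n$ isolated vertices and repeatedly adds an edge, chosen uniformly at random from all non-edges that join two vertices of degree strictly less than $d$. It stops when no edge can be added, that is, when the vertices of degree less than $d$ induce a clique. Let $dn$ be even. It is known that, for fixed $d$, the final graph is asymptotically almost surely (a.a.s., with probability tending to $1$ as $n\to\infty$ with $dn$ even) $d$-regular. Write $\mathcal G^{\deg}_{n,d}$ for the final graph conditioned on being $d$-regular. It is also known that such a graph is a.a.s. connected.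

How connected is it? A graph is $d$-connected if it has more than $d$ vertices and stays connected after the deletion of any set of at most $d-1$ vertices. A $d$-regular graph on more than $d+1$ vertices cannot do better: deleting the $d$ neighbors of a vertex isolates it. The text "Models of random regular graphs" (https://users.monash.edu.au/~nwormald/papers/regsurvey.pdf) conjectures that $G\in\mathcal G^{\deg}_{n,d}$ is a.a.s. $d$-connected.

The answer one would first guess is yes, for the following reason. A small cut isolates some vertex set $A$. If the graph near $A$ looks like a tree, then a larger $A$ has a larger neighborhood, so the cheapest choice should be a single vertex. Let us test this by hand.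

*One vertex.* $|N(A)|=d$. *Two adjacent vertices.* They send out $2(d-1)$ further edges. If they have no common neighbor, $|N(A)|=2d-2$; with exactly one, $|N(A)|=2d-3$. Both are at least $d$. *A triangle whose outgoing edges end at distinct vertices.* $|N(A)|=3(d-2)\ge d$. For $d=3$ the last two bounds equal $3$, so there is no slack.

*Small $n$, $d=3$.* For $n=4$ a vertex of degree $3$ is adjacent to everything, so no non-edge is ever forbidden and the final graph is $K_4$. For $n=6$ the complement of a cubic graph is $2$-regular, hence $C_6$ or two triangles, so the cubic graph is the prism or $K_{3,3}$. Both are $3$-connected: deleting two vertices from $K_{3,3}$ leaves $K_{1,3}$ or $K_{2,2}$; deleting two from the prism leaves a triangle with a pendant edge, a $4$-cycle, or a path. For $n=8$ the guess fails for some outcomes. Call $K_4$ minus an edge a *diamond*; let it have vertices $a,b,c,e$ with $a,e$ nonadjacent. Take two diamonds and add the edges $aa'$ and $ee'$. The result is cubic, and deleting $a,e$ separates $\{b,c\}$ from the rest. It occurs with positive probability, because any ordering of the edges of a $d$-regular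 graph is a possible run of the process: before its last edge arrives, every vertex has degree less than $d$. So only the limit statement can hold.

The diamond is instructive. In any cubic graph with $n>4$, a diamond gives a cut of size $2$, since $b,c$ have no neighbors besides each other and $a,e$. So for $d=3$ the conjecture contains the claim that a.a.s. there is no diamond. The guess thus rests on two claims: there are no dense small spots, and no large set $A$ has few outgoing edges. Both are true. They need different methods, because the edges added late in the process join a few remaining vertices and are far more likely to be near each other than early edges are.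

## 2. Boundaries of connected sets: the statements

**Conventions.** $d\ge3$ is fixed, $n\to\infty$ with $dn$ even, and $n$ is large where needed. $C$ denotes positive constants that depend only on $d$ (and on fixed parameters named in context) and may change from line to line. A vertex is *unsaturated* (unsat) if its degree is $<d$. $N(A)$ is the set of vertices outside $A$ with a neighbor in $A$, and $e(A,A^c)$ is the number of crossing edges. For a graph, $v$ and $e$ are its numbers of vertices and edges. For $x\in[0,1]$, $\operatorname{ent}(x)=-x\log x-(1-x)\log(1-x)$; recall that $\operatorname{ent}$ is concave and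
$$\frac{e^{\ell\operatorname{ent}(y/\ell)}}{\ell+1}\le\binom \ell y\le e^{\ell\operatorname{ent}(y/\ell)}. \tag{1}$$

**Theorem 1.** A.a.s. the final graph of the $d$-process is $d$-regular and $d$-connected. Hence $G\in\mathcal G^{\deg}_{n,d}$ is a.a.s. $d$-connected.

For a connected vertex set $A$ (one that induces a connected subgraph) let $F_A$ be the graph on $A\cup N(A)$ consisting of all edges that meet $A$. For a single vertex, $F_A$ is a star. For two adjacent vertices with one common neighbor, $F_A$ contains one triangle, while $G[A]$ is just an edge.

**Theorem 2.** Fix $r\ge1$. A.a.s. the final graph $G$ is $d$-regular and every nonempty connected $A$ with $|A|\le n/2$ and $|N(A)|\le r$ satisfies: $F_A$ is a tree or unicyclic, and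
$$|N(A)|=(d-2)|A|+2-\chi,\tag{2}$$
where $\chi=0$ if $F_A$ is a tree, $\chi=1$ if $F_A$ is unicyclic and $G[A]$ is a tree, and $\chi=2$ if $G[A]$ contains the cycle.

**Corollary 3.** A.a.s., for every $S\subset V$ with $|S|\le2d-4$, either $G-S$ is connected, or $G-S$ has exactly two components, one of which is a single vertex $x$ (so $S\supseteq N(x)$). The bound $2d-4$ cannot be replaced by $2d-3$: with probability bounded away from $0$ the statement fails for some $|S|=2d-3$.

**Theorem 2 implies Theorem 1.** Take $r=d-1$. Suppose $|S|\le d-1$ and $G-S$ is disconnected. Let $A$ be its smallest component, $k=|A|\le n/2$; then $N(A)\subseteq S$, so $|N(A)|\le d-1$ and (2) applies. If $k=1$, $F_A$ is a star and $|N(A)|=d$. If $k=2$, $G[A]$ is an edge, so $\chi\le1$ and $|N(A)|\ge2d-3\ge d$. If $k\ge3$, $|N(A)|\ge3(d-2)\ge d$. Each case is a contradiction. Since regularity has probability tending to $1$, conditioning on it preserves a.a.s. statements. $\square$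

## 3. Cores: minimal graphs with more edges than vertices

**Definition.** A *core* is a simple graph with $e\ge v+1$ that is minimal under inclusion with this property.

Every graph with $e\ge v+1$ contains a core. The diamond ($v=4$, $e=5$) is a core, and so are $K_{2,3}$ ($v=5$, $e=6$) and two triangles that share a vertex ($v=5$, $e=6$). A core $H$ is connected, because otherwise $e-v\ge1$ on some component. It has $e=v+1$, since otherwise we delete an edge, and minimum degree at least $2$, since otherwise we delete a vertex of degree at most $1$. By minimality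
$$\text{every proper nonempty subgraph of a core has } e\le v. \tag{3}$$
Since $\sum_w(\deg w-2)=2e-2v=2$, either two vertices have degree $3$ or one has degree $4$, and all others have degree $2$. So $H$ is a theta graph (three paths with common ends), two disjoint cycles joined by a path, or two cycles sharing a vertex. In each shape the lengths of the pieces sum to $v+1$, so two of them determine the graph, and there are at most $3(v+1)^2$ isomorphism types on $v$ vertices.

Put $v_*=(\log n)^{0.1}$. The two claims behind the guess become:

**Proposition A.** A.a.s. the final graph is $d$-regular and contains no core with at most $v_*$ vertices.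

**Proposition B.** For every constant $c_0$, the probability that the final graph is $d$-regular and there is an $A$ with $\log^2n\le|A|\le n/2$ and $e(A,A^c)\le c_0$ tends to $0$.

A set $A$ below $\log^2n$ vertices with few outgoing edges has many inner edges. The next lemma finds in it a core so small that Proposition A forbids it.

**Lemma 4.** A graph $M_0$ of maximum degree $\le d$ with $v_0\ge1$ vertices and at least $\frac54v_0$ edges has a subgraph with at most $C(1+\log v_0)$ vertices and with $e\ge v+1$.

**Step 1: a minimal dense subgraph has branch vertices everywhere.** Let $M$ be an induced subgraph with the fewest vertices ($\ge1$) such that $e(M)\ge\frac54|M|$. Then $|M|\ge2$. By minimality $M$ is connected. It is not a cycle, as a cycle has $e=v$. It has minimum degree $\ge2$, because deleting a vertex of degree $\le1$ keeps the inequality.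

There is no path $y_0y_1y_2y_3$ of four distinct vertices, all of degree $2$ in $M$. The edges that meet these vertices number at most $8-3=5=\frac54\cdot4$, so deleting the vertices keeps the inequality, which contradicts minimality if $|M|>4$. If $|M|=4$, then $e(M)=4<5$.

Hence every vertex is within distance $3$ of a vertex of degree $\ge3$. Otherwise follow a non-backtracking walk $y_0y_1y_2y_3$ from an exceptional vertex $y_0$; all four vertices have degree $2$. Here $y_0,y_1,y_2$ are distinct and $y_3\ne y_1,y_2$. If $y_3\ne y_0$, we have an excluded path. If $y_3=y_0$, a triangle of degree-$2$ vertices is a component, so $M$ is a cycle, which is excluded.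

**Step 2: balls grow until they have two independent cycles.** Let $B_t$ be the ball of radius $t$ in $M$ about a fixed $x$. Suppose $e\le v$ for $M[B_t]$, with $t\ge4$. Then $\sum_{z\in B_t}(\deg_{B_t}z-2)\le0$. Vertices of $B_{t-1}$ have their full degree $\ge2$ inside $B_t$, and vertices at distance $t$ have degree at least $1$, so they contribute at least $-1$ each. Therefore
$$|B_t\setminus B_{t-1}|\ge\#\{z\in B_{t-1}:\deg z\ge3\}\ge d^{-4}|B_{t-4}|.$$
The last inequality holds because each vertex of $B_{t-4}$ is within distance $3$ of a branch vertex, which lies in $B_{t-1}$, and each branch vertex serves at most $1+d+d(d-1)+d(d-1)^2\le d^4$ vertices. So $|B_t|\ge(1+d^{-4})|B_{t-4}|$.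

The quantity $e-v$ of $M[B_t]$ is nondecreasing in $t$, since every new vertex brings at least one edge. Hence, if $e\le v$ for $M[B_{4q}]$, the growth holds at all earlier radii and $v_0\ge|B_{4q}|\ge(1+d^{-4})^q$. So for some $q\le C(1+\log v_0)$ the graph $M[B_{4q}]$ has $e\ge v+1$.

**Step 3: keep only two cycles.** Take a breadth-first tree of $M[B_{4q}]$ from $x$, two non-tree edges, and the tree paths from their four endpoints to $x$. The paths form a tree with at most $16q+1$ vertices, and the two extra edges give $e=v+1$. $\square$

## 4. From Propositions A and B to the boundary formula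

**Proof of Theorem 2.** Apply Proposition B with $c_0=dr$. With probability tending to $1$ the graph is $d$-regular, has no core on at most $v_*$ vertices, and has no $A$ as in Proposition B. Work on this event. Let $A$ be connected with $k=|A|\le n/2$ and $|N(A)|\le r$. Each vertex of $N(A)$ receives at most $d$ edges, so $e(A,A^c)\le dr$, and therefore $k<\log^2n$.

Suppose $k\ge2dr$. Then
$$e(G[A])=\tfrac12\big(dk-e(A,A^c)\big)\ge\tfrac12(3k-dr)\ge\tfrac54k,$$
and Lemma 4 gives a core on at most $C(1+2\log\log n)\le v_*$ vertices, a contradiction. So $k<2dr$ and $v(F_A)\le2dr+r\le v_*$. If $e(F_A)\ge v(F_A)+1$, then $F_A$ would contain a forbidden core. Thus $e(F_A)\le v(F_A)$, and the connected graph $F_A$ is a tree or unicyclic.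

Now $e(F_A)=dk-e(G[A])$ and $v(F_A)=k+|N(A)|$. If $F_A$ is a tree, then $e(G[A])=k-1$ and $e(F_A)=v(F_A)-1$ give $|N(A)|=(d-2)k+2$. If $F_A$ is unicyclic, then $e(F_A)=v(F_A)$ gives $|N(A)|=dk-e(G[A])-k$, with $e(G[A])=k-1$ or $k$ according as $G[A]$ is a tree or contains the cycle. This is (2). $\square$

**Proof of Corollary 3, positive part.** Take $r=2d-4$ in Theorem 2, and let $G-S$ be disconnected with $|S|\le2d-4$. A component $A$ with $k=|A|\le n/2$ has $|N(A)|\le2d-4$. But by (2), $|N(A)|\ge2d-3$ if $k=2$, and $|N(A)|\ge3d-6\ge2d-3$ if $k\ge3$. So $k=1$. If there were two singleton components $x,y$, then $|N(x)\cup N(y)|\le2d-4$ would force at least $4$ common neighbors, hence a $K_{2,3}$, which contradicts Proposition A. At most one component has more than $n/2$ vertices. So there are exactly two components, one of them a singleton.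

**Sharpness.** The purpose is to produce a triangle with probability bounded away from $0$. Realize the $d$-process by taking all pairs in uniformly random order and accepting a pair iff both endpoints are unsat. A rejected pair would be rejected forever, and the next accepted pair is uniform among the allowed ones, so this is indeed the $d$-process. The first $m=\lfloor n/4\rfloor$ pairs form a uniformly random graph with $m$ edges. Let $X$ be its number of components that are triangles, $N=\binom n2$, and $N_j=\binom{n-3j}2=N-3jn+O(1)$. An ordered $j$-tuple of disjoint triangles consists of components iff its $3j$ edges are chosen and the other $m-3j$ edges avoid its $3j$ vertices. So for $j=1,2$ the factorial moments are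
$$E(X)_j=\frac{n!}{(n-3j)!\,6^j}\cdot\frac{\binom N{m-3j}}{\binom Nm}\cdot\prod_{i<m-3j}\frac{N_j-i}{N-i}\sim\frac{n^{3j}}{6^j}\cdot\frac1{(2n)^{3j}}\cdot e^{-3j/2}\to\lambda^j,\qquad\lambda=\frac{e^{-3/2}}{48},$$
because $m/N\sim\frac1{2n}$ and $3jn\cdot m/N\to3j/2$. By the Cauchy–Schwarz inequality $P(X>0)\ge(EX)^2/EX^2\to\lambda^2/(\lambda^2+\lambda)=\lambda/(1+\lambda)$.

All edges of such a triangle are accepted, as the degrees involved are at most $2<d$. If $xyz$ is a triangle of $G$, then by Proposition A a.a.s. $z$ is the only common neighbor of $x,y$, because two common neighbors give a graph with $4$ vertices and $5$ edges. By regularity $S=N(\{x,y\})$ has $2(d-1)-1=2d-3$ elements, and $\{x,y\}$ is a component of $G-S$. The other $n-2d+1>1$ vertices of $G-S$ form the rest, so $G-S$ is not of the stated form. $\square$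

It remains to prove Propositions A and B.

## 5. A polynomial comparison, and the diamonds it cannot see

A sensible first approach is to replace the $d$-process by something simpler, in which adjacency plays no role.

**Definition.** In the *relaxed model* $\mathcal R$, pick $z_1,z_2,\dots,z_{dn}$ successively, each uniform among the vertices picked fewer than $d$ times so far (in $\mathcal R$ these are the *unsat* vertices). Step $i$ gives the pair $\{z_{2i-1},z_{2i}\}$. Loops and multiple edges are allowed.

For $n=2$, $d=3$, the picks $1,2,2,1,2,1$ give the pair $\{1,2\}$ three times.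

**Lemma 5.** For any set $\mathcal S$ of pair sequences, $P(\text{final graph }d\text{-regular and the edge sequence}\in\mathcal S)\le Cn^{d^2}P_{\mathcal R}(\mathcal S)$.

*Proof.* We compare the two probabilities of one sequence that gives a simple $d$-regular graph. Let $U_i$ be the number of unsat vertices before step $i$. The $d$-process probability is $\prod_i1/N_i$, where $N_i$ is the number of allowed pairs. At most $(d-1)U_i/2$ pairs of unsat vertices are edges, so $N_i\ge\max(1,U_i(U_i-d)/2)$. In $\mathcal R$ a pair can be picked in two orders, each with probability at least $1/U_i^2$, so the $\mathcal R$-probability is at least $\prod_i2/U_i^2$. The ratio per step is thus at most $U_i/(U_i-d)\le e^{2d/U_i}$ if $U_i\ge2d$ (as $1/(1-x)\le e^{2x}$ on $[0,\frac12]$), and at most $U_i^2/2\le2d^2$ otherwise.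

Let $q=\frac{dn}2-(i-1)$ be the number of remaining steps. The missing degrees sum to $2q\le dU_i$. So the second case forces $q<d^2$ and occurs at most $d^2$ times, and $\sum_i1/U_i\le\frac d2\sum_{q\le dn/2}\frac1q\le\frac d2(1+\log\frac{dn}2)$. The total ratio is at most $(2d^2)^{d^2}e^{d^2(1+\log(dn/2))}=Cn^{d^2}$. $\square$

So an event with $\mathcal R$-probability $O(n^{-d^2-1})$ is negligible in the $d$-process. The approach stops exactly here: diamonds are not that rare in $\mathcal R$. A given sequence of five distinct edges that form a diamond is the outcome of the first five steps with probability at least $(2/n^2)^5$, and there are at least $cn^4$ such sequences for some constant $c>0$. So $\mathcal R$ contains a diamond with probability at least $32c\,n^{-6}$, and multiplying by $n^{d^2}\ge n^9$ leaves no information.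

This dictates the division of labor. For sets of at least $\log^2n$ vertices we shall show that the $\mathcal R$-probability is smaller than every power of $n$; there the loss is harmless (Sections 10 and 11). For small cores we must work in the $d$-process itself (Sections 6 to 9).

## 6. Poisson clocks for the $d$-process

**The function $f$.** Let $f(s)=P(\mathrm{Poi}(s)\le d-1)$. It is continuous and strictly decreasing from $1$ to $0$, with $f(s)\ge e^{-s}$. For $d=3$, $f(s)=e^{-s}(1+s+s^2/2)$. We have
$$-\frac{f'(s)}{f(s)}=\frac{s^{d-1}/(d-1)!}{\sum_{j<d}s^j/j!}\to1;$$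
fix $s_\sharp$ with $-f'/f\ge\frac12$ on $[s_\sharp,\infty)$. Three estimates are used throughout.

* (F1) For $p>0$: $\int_0^sf^{-p}\le C_pf(s)^{-p}$. Indeed $(f^{-p})'=pf^{-p}(-f'/f)\ge\frac p2f^{-p}$ on $[s_\sharp,\infty)$, which bounds the integral there by $\frac2pf(s)^{-p}$, and $[0,s_\sharp\wedge s]$ contributes at most $s_\sharp f(s)^{-p}$.
* (F2) For $0\le\rho\le d-1$: $P(\mathrm{Poi}(t)\le d-1-\rho)\le C(1+t)^{-\rho}f(t)$, because $\sum_{j\le d-1-\rho}t^j/j!\le C(1+t)^{d-1-\rho}$ and $e^tf(t)=\sum_{j\le d-1}t^j/j!\ge C^{-1}(1+t)^{d-1}$. In particular $e^{-t}\le C(1+t)^{-(d-1)}f(t)$.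
* (F3) For $s_\sharp\le s\le s'$: $1/f(s)\le e^{-(s'-s)/2}/f(s')$, by integrating $-f'/f\ge\frac12$.

**Drift.** Consider a jump process with bounded rates and a bounded function $\Phi$ of time and state, smooth in time between jumps. Its *drift* is its time derivative plus the sum, over possible jumps, of rate times change of $\Phi$. Recall that $\Phi$ minus the integral of its drift is a martingale. So drift $\le0$ gives a supermartingale, drift $\ge0$ gives $E\Phi(s)\ge\Phi(0)$, and if $\Phi\ge0$ has drift at most $a(s)\Phi$, then $E\Phi(s)\le\Phi(0)e^{\int_0^sa}$ (multiply $\Phi$ by $e^{-\int_0^s a}$).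

**Continuous time.** Let each allowed pair (distinct, unsat, nonadjacent) receive an edge at rate $1/U(s)$, where $U(s)$ is the current number of unsat vertices. At each moment all allowed pairs have the same rate, so the sequence of edges is the $d$-process. The point of this rate is that an unsat vertex has about $U$ allowed partners and is hit at rate about $1$; its degree should behave like a rate-$1$ Poisson process stopped at $d$, and $U(s)$ should be about $nf(s)$.

Let $L=(\log n)^{1/2}$ and define $s_L$ by $nf(s_L)=4L$. As $nf(\log n)\ge(\log n)^{d-1}/(d-1)!$ exceeds $4L$ and $nf(2\log n)\to0$, we have $\log n<s_L<2\log n$. Let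
$$\tau=\inf\{s:U(s)<\tfrac12nf(s)\}.$$
Between jumps $U-\frac12nf$ is strictly increasing, so $\tau$ is a jump time, and $U(\tau)<\frac12nf(\tau)$ if $\tau<\infty$. For $s<\tau\wedge s_L$ every pair has rate at most $1/U\le2/(nf(s))$. An unsat vertex has between $U-d$ and $U-1$ allowed partners, so it is hit at a rate in $[1-d/U,1]$.

**Lemma 6.** $P(\tau\le s_L)=O(1/L)$.

**Step 1: extend the process beyond $\tau$, so that rates are under control up to $s_L$.** Let counters $\deg'_w$ equal the degrees up to and including time $\tau$; after $\tau$ let each counter with value $<d$ increase independently at rate exactly $1$. Let $U'=\#\{w:\deg'_w<d\}$. For $s\le s_L$ the counters $<d$ increase at rates $\lambda_w\in[1-\varepsilon(s),1]$ with $\varepsilon(s)=2d/(nf(s))$, and two given counters increase simultaneously at rate at most $2/(nf(s))$.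

**Step 2: first and second moment of $U'(T)$, for fixed $T\le s_L$.** For $0\le j\le d$ let $g_j(x)=P(\mathrm{Poi}(x)\le d-1-j)$ and $p_j(x)=P(\mathrm{Poi}(x)=d-1-j)$. Then $g_j'=-p_j$, $g_{j+1}=g_j-p_j$ for $j<d$, $p_j\le g_j$, and $g_d=p_d=0$. Put $G_w(s)=g_{\deg'_w(s)}(T-s)$ and $p_w=p_{\deg'_w(s)}(T-s)$. So $G_w$ starts at $f(T)$, ends at the indicator of $\deg'_w(T)<d$, rises with time at speed $p_w$, and drops by $p_w$ at a hit. Its drift is $(1-\lambda_w)p_w\in[0,\varepsilon(s)G_w]$ (for $\deg'_w=d$ everything is $0$), so
$$f(T)\le P(\deg'_w(T)<d)\le f(T)e^{\int_0^T\varepsilon}.$$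
For $w\ne w'$, a simultaneous increase changes $G_wG_{w'}$ by $-p_wG_{w'}-p_{w'}G_w+p_wp_{w'}$. Its first two terms are what two separate hits would give. So the drift of $G_wG_{w'}$ is at most
$$(1-\lambda_w)p_wG_{w'}+(1-\lambda_{w'})p_{w'}G_w+\frac2{nf(s)}p_wp_{w'}\le\Big(2\varepsilon(s)+\frac2{nf(s)}\Big)G_wG_{w'}.$$
By (F1), $\int_0^T\frac{ds}{nf}\le\frac C{nf(T)}\le C$. Hence $nf(T)\le EU'(T)\le Cnf(T)$ and, splitting $E U'(T)^2$ into distinct and equal pairs,
$$\mathrm{Var}\,U'(T)\le n^2f(T)^2\Big(1+\frac C{nf(T)}\Big)+Cnf(T)-n^2f(T)^2\le Cnf(T).$$
By Chebyshev's inequality $P(U'(T)<\frac34nf(T))\le C/(nf(T))$.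

**Step 3: from single times to all times.** Apply Step 2 at the times $T_i$ with $f(T_i)=(3/4)^i\ge f(s_L)$ and at $s_L$. The failure probabilities form a geometric sum, of order $1/(nf(s_L))=O(1/L)$. Suppose none fails. For $s\le s_L$ the next of these times, $T\ge s$, has $f(T)\ge\frac34f(s)$, so $U'(s)\ge U'(T)\ge\frac34nf(T)\ge\frac9{16}nf(s)$. But $\tau\le s_L$ would give $U'(\tau)=U(\tau)<\frac12nf(\tau)$. $\square$

## 7. The probability of a prescribed subgraph with prescribed survivors

We need the probability that a given $H_0$ has appeared by time $s_L$, with a sharp account of what its vertices must do: each must stay unsat until its last edge of $H_0$ arrives, and the edges of $H_0$ use up part of its $d$ places.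

**Lemma 7.** Let $W\subset V$, $|W|=v\ge2$, let $H_0$ be a set of pairs in $W$ with maximum degree $\le d$, and $R\subseteq W$. Put $\rho_w=\deg_{H_0}(w)$ if $w\in R$ and $\rho_w=\deg_{H_0}(w)-1$ otherwise, and assume all $\rho_w\ge0$. Then
$$P\big(H_0\subset G(s_L),\ R\text{ unsat at }s_L,\ \tau>s_L\big)\le e^{Cv^2/L}\int_{[0,s_L]^{H_0}}\prod_{e\in H_0}\frac{2\,ds_e}{nf(s_e)}\prod_{w\in W}P\big(\mathrm{Poi}(t_w)\le d-1-\rho_w\big),\tag{4}$$
where $t_w=s_L$ if $w\in R$ and $t_w=\max_{e\ni w}s_e$ otherwise.

To read the formula, take a single pair $H_0=\{ww'\}$ and $R=\emptyset$: the edge arrives at time $s$ at rate at most $2/(nf(s))$, and both ends must have been hit at most $d-1$ times before $s$. The factors look as if the hits were independent Poisson processes. The proof replaces this independence by a supermartingale that predicts, from the present state, the right-hand side for the remaining time.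

**Step 1: the candidate $\Phi$.** Fix an order $e_1,\dots,e_m$ of appearance of $H_0$. We bound the probability of the event with this order by $e^{Cv^2/L}$ times the same integral restricted to $s_{e_1}<\dots<s_{e_m}$; summing over the orders gives (4). Let
$$c(s)=\Big(2dv+\binom v2\Big)\frac2{nf(s)};\qquad\text{by (F1)},\quad\int_0^{s_L}c\le Cv^2/L .$$
When exactly $e_1,\dots,e_i$ are present from $H_0$, having appeared in this order, define
$$\Phi(s)=e^{\int_s^{s_L}c}\int_{s<s_{i+1}<\dots<s_m<s_L}\ \prod_{j>i}\frac2{nf(s_j)}\ \prod_{w\in W}\gamma_w\ ds_{i+1}\cdots ds_m ,$$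
the integral over no variables being its integrand. Here $\gamma_w=1$ if $w\notin R$ and no $e_j\ni w$ with $j>i$; call such $w$ *fulfilled*. Otherwise
$$\gamma_w=P\big(\mathrm{Poi}(t_w-s)\le d-1-\deg_w(s)-\rho_w(s)\big),\qquad\rho_w(s)=\#\{j>i:e_j\ni w\}-1_{w\notin R}\ge0,$$
with $t_w=s_L$ if $w\in R$, and $t_w=\max\{s_j:j>i,\ e_j\ni w\}$ if $w\notin R$. A probability with negative right-hand side is $0$. In all other states put $\Phi=0$; such states are never left.

At $s=s_L$, on the event in question with this order, $i=m$, all $w\notin R$ are fulfilled, and each $w\in R$ has $\gamma_w=1[\deg_w\le d-1]=1$. So $\Phi(s_L)=1$ there. And $\Phi(0)$ is $e^{\int_0^{s_L}c}$ times the restricted integral. As $\Phi$ is bounded and smooth between the finitely many jumps and all rates are bounded, it suffices to show that the drift of $\Phi$ is $\le0$ for $s<\tau\wedge s_L$. Then $\Phi(s\wedge\tau)$ is a supermartingale on $[0,s_L]$, and since $\Phi\ge0$ the probability is at most $E\,\Phi(s_L\wedge\tau)\le\Phi(0)$.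

**Step 2: the arrival of the next edge is paid for by the lower limit of integration.** The lower limit $s$ contributes
$$-\frac2{nf(s)}\Big[e^{\int_s^{s_L}c}\int_{s<s_{i+2}<\dots<s_m<s_L}\prod_{j>i+1}\frac2{nf(s_j)}\prod_w\gamma_w\big|_{s_{i+1}=s}\Big].$$
The arrival of $e_{i+1}$ has rate at most $\frac2{nf(s)}$, happens only if its endpoints are unsat, and contributes at most its rate times the new value of $\Phi$. We claim that the new value is the bracket. An endpoint that is in $R$ or has later requirements gets $\deg+1$ and $\rho-1$ and keeps its $t_w$, so $\gamma_w$ is unchanged. An endpoint outside $R$ whose last requirement is $e_{i+1}$ has $\rho_w(s)=0$ and, at $t_w=s$, $\gamma_w=1[\deg_w\le d-1]=1$; afterwards it is fulfilled, again $\gamma_w=1$. Other vertices are unaffected. So the sum of these two contributions is $\le0$.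

**Step 3: other pairs of $H_0$.** Their arrival leads to $\Phi=0$ and contributes $\le0$.

**Step 4: passage of time in $\gamma$ against hits by pairs outside $H_0$.** Keep the $s_j$ fixed. Let $p_w=P(\mathrm{Poi}(t_w-s)=d-1-\deg_w(s)-\rho_w(s))\le\gamma_w$ for unfulfilled $w$, and $p_w=0$ for fulfilled $w$. Time contributes $+\sum_wp_w\prod_{x\ne w}\gamma_x$. A hit of $w$ by a pair outside $H_0$ replaces $\gamma_w$ by $\gamma_w-p_w$. An unsat $w$ receives such hits at rate at least $(U-2d)/U$: the excluded partners are $w$ itself, at most $d-1$ neighbors, and at most $d$ via pairs of $H_0$. A saturated unfulfilled $w$ has $\gamma_w=p_w=0$. A pair $ww'\notin H_0$ inside $W$ hits both, which produces the additional term $+p_wp_{w'}\prod_{x\ne w,w'}\gamma_x$, at rate at most $1/U$. The total is at most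
$$\sum_w\frac{2d}Up_w\prod_{x\ne w}\gamma_x+\sum_{\{w,w'\}}\frac1Up_wp_{w'}\prod_{x\ne w,w'}\gamma_x\le\Big(\frac{2dv}U+\binom v2\frac1U\Big)\prod_w\gamma_w\le c(s)\prod_w\gamma_w .$$
Integrated over the $s_j$, this is cancelled by the derivative $-c(s)\Phi$ that comes from $e^{\int_s^{s_L}c}$. The drift is $\le0$. $\square$

## 8. The last unsaturated vertices are matched at random

A.a.s. $\tau>s_L$, so $u:=U(s_L)\ge\frac12nf(s_L)=2L$. We determine the state at this time.

**Step 1: no vertex has degree $\le d-2$ at $s_L$.** Apply the one-vertex drift argument of Lemma 6 to $P(\mathrm{Poi}(s_L-s)\le d-2-\deg'_w(s))$. Its drift is $(1-\lambda_w)P(\mathrm{Poi}(s_L-s)=d-2-\deg'_w(s))$, at most $\varepsilon(s)$ times the function itself. So the expected number of such vertices on $\tau>s_L$ is, by (F2) with $\rho=1$, at most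
$$Cn\,P(\mathrm{Poi}(s_L)\le d-2)\le\frac{Cnf(s_L)}{1+s_L}\le\frac{CL}{\log n}\to0 .$$

**Step 2: no two unsat vertices are adjacent at $s_L$.** Lemma 7 with $W=R=\{w,w'\}$ and $H_0=\{ww'\}$ (so $\rho=1$ for both), together with (F1) and (F2), bounds the expected number on $\tau>s_L$ by
$$n^2\cdot\frac C{nf(s_L)}\cdot\frac{Cf(s_L)^2}{(1+s_L)^2}\le\frac{CL}{\log^2n}\to0 .$$

**Step 3: what remains.** Let $\mathcal A$ be the event that $\tau>s_L$ and neither exception in Steps 1 and 2 occurs; $P(\mathcal A)\to1$. On $\mathcal A$ all $u$ unsat vertices need exactly one edge and are pairwise nonadjacent, and $u=dn-2e(G(s_L))$ is even. Each further edge is a uniform pair of unsat vertices and saturates both. So the rest of the process adds a uniformly random perfect matching on these $u$ vertices. In particular the final graph is a.a.s. $d$-regular, the first half of Proposition A.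

## 9. Counting cores by layers of lateness

Let $H$ be a core on $W\subset V$, $|W|=v\le v_*$, with maximum degree $\le d$ (no other core can lie in $G$).

**Step 1: one integral bounds $P(H\subset G,\mathcal A)$.** On $\mathcal A$, if $H\subset G$, let $F$ be the set of edges of $H$ added after $s_L$. It is a matching with $l\le v/2$ edges, $V(F)$ is unsat at $s_L$, and $H_0=H-F\subset G(s_L)$. For given $F$ and given the past up to $s_L$ (in $\mathcal A$, with $V(F)$ unsat),
$$P(F\subset\text{matching})=\prod_{i<l}\frac1{u-1-2i}\le L^{-l},$$
as $u\ge2L$ and $v_*=o(L)$. Apply Lemma 7 with $R=V(F)$. Since $F$ is a matching, a vertex in $R$ has $\rho_w=\deg_{H_0}(w)=\deg_H(w)-1$, and a vertex outside $R$ has $\rho_w=\deg_{H_0}(w)-1=\deg_H(w)-1$. So in all cases $\rho_w=\deg_H(w)-1\in[1,d-1]$.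

Write $\frac1L=\frac4{nf(s_L)}$ and put $s_e=s_L$ for $e\in F$. Then $L^{-l}=\prod_{e\in F}\frac4{nf(s_e)}$, and $t_w$ in Lemma 7 equals $\max_{e\ni w}s_e$ over all edges $e$ of $H$ at $w$. So an edge of $F$ behaves like an edge whose time sits at an atom at $s_L$. Let $\mu=\mathrm{Leb}_{[0,s_L]}+\delta_{s_L}$. Summing over $F$ means expanding the product measure $\mu^{E(H)}$ over the set of coordinates taken at the atom; the terms where this set is not a matching are nonnegative and may be added. With (F2) and $v^2/L\to0$,
$$P(H\subset G,\mathcal A)\le C^vn^{-(v+1)}\int\prod_{e\in H}\frac{d\mu(s_e)}{f(s_e)}\prod_wf(t_w)(1+t_w)^{-(\deg_Hw-1)},\qquad t_w=\max_{e\ni w}s_e .\tag{5}$$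

**Step 2: all factors $f$ cancel except one.** Put $y_e=-\log f(s_e)\ge0$ and let $H_x$ be the subgraph formed by the edges with $y_e>x$ and their endpoints. Then $\sum_ey_e=\int_0^\infty e(H_x)\,dx$, and since $-\log f(t_w)=\max_{e\ni w}y_e$, also $\sum_w-\log f(t_w)=\int_0^\infty v(H_x)\,dx$. So
$$\prod_e\frac1{f(s_e)}\prod_wf(t_w)=\exp\int_0^\infty\big(e(H_x)-v(H_x)\big)dx\le e^{\min_ey_e}=\frac1{f(s_{\min})},\qquad s_{\min}=\min_es_e .$$
Indeed the integrand is $1$ for $x<\min_ey_e$; afterwards $H_x$ is empty or a proper subgraph of a core, and the integrand is $\le0$ by (3). This is the place where minimality of the core is used.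

The remaining powers in (5) have total exponent $\sum_w(\deg_Hw-1)=2(v+1)-v=v+2$. They are indispensable here. If they are dropped, the computation in Step 3 gives a bound $C^vv!/L$ for the expected number of cores on $v$ vertices whose edges are all late. This is useless for $v$ of order $\log\log n$, where $v!$ already exceeds every fixed power of $\log n$. Lemma 4 forces us to treat such $v$. The powers reflect that a vertex of degree $\deg_Hw$ in $H$ reserves $\deg_Hw-1$ of its first $d-1$ edges.

**Step 3: late cores, $s_{\min}\ge\frac12\log n$.** Then $\prod_w(1+t_w)^{-(\deg_H w-1)}\le(\frac12\log n)^{-(v+2)}$. Choose the minimal edge ($v+1$ ways), at time $s$; the other $v$ edges lie in $[s,s_L]$, and $\mu([s,s_L])=s_L-s+1$. With (F3), this part of the integral is at most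
$$\frac{v+1}{(\frac12\log n)^{v+2}}\int_{[\frac12\log n,\,s_L]}\frac{(s_L-s+1)^v}{f(s)}\,d\mu(s)\le\frac{v+1}{(\frac12\log n)^{v+2}f(s_L)}\Big(1+\int_0^\infty(x+1)^ve^{-x/2}dx\Big)\le\frac{C^vv!}{(\log n)^{v+2}f(s_L)},$$
where the $1$ comes from the atom, and $\int_0^\infty(x+1)^ve^{-x/2}dx\le e^{1/2}\int_0^\infty y^ve^{-y/2}dy=e^{1/2}2^{v+1}v!$.

**Step 4: cores with an early edge, $s_{\min}<\frac12\log n$.** Here $1/f(s_{\min})\le1/f(\frac12\log n)\le n^{1/2}$ because $f(s)\ge e^{-s}$. The other factors are at most $1$, and $\mu$ has total mass $s_L+1$. This part is at most $n^{1/2}(s_L+1)^{v+1}$.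

**Step 5: sum over cores.** There are at most $3(v+1)^2n^v$ cores on $v$ vertices in $[n]$, and $\frac1{nf(s_L)}=\frac1{4L}$. So the expected number of cores with at most $v_*$ vertices, on $\mathcal A$, is at most
$$\sum_{4\le v\le v_*}\left[\frac{C^vv^v}{L(\log n)^{v+2}}+n^{-1/2}(C\log n)^{v+1}(v+1)^2\right]\to0 .$$
In the first part $v^v\le(\log n)^{0.1v}$, so the terms are at most $(C(\log n)^{-0.9})^v/(L\log^2n)$. In the second part $(C\log n)^{v_*+1}=n^{o(1)}$. Since $P(\mathcal A)\to1$, this proves Proposition A. $\square$

## 10. Closed sets of size $\log^2n$ to $\varepsilon n$: a change of clock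

We return to $\mathcal R$. By Lemma 5, Proposition B follows once we show, for every constant $M$,
$$P_{\mathcal R}\big(\exists A:\ \log^2n\le|A|\le n/2,\ \text{at most }c_0\text{ crossing pairs}\big)=O(n^{-M}).\tag{6}$$

**Continuous time for $\mathcal R$.** Give each vertex an independent rate-$1$ Poisson process; the first $d$ arrivals of each vertex are *accepted*. The accepted arrivals in order have the law of $z_1,\dots,z_{dn}$. The waiting time while $U$ vertices are unsat is $\mathrm{Exp}(U)$, independent of the picks, and $U(s)\sim\mathrm{Bin}(n,f(s))$.

**Step 1: $U$ is large enough, with overwhelming probability.** Let $\mathcal E$ be the event that $U(s)\ge\frac12nf(s)$ whenever $nf(s)\ge\log^2n$. Let $T_i$ be the times with $f(T_i)=(3/4)^i$ and $nf(T_i)\ge\frac34\log^2n$; there are $O(\log n)$ of them. By Chernoff's bound, $P(U(T_i)<\frac34nf(T_i))\le e^{-nf(T_i)/32}\le e^{-\frac3{128}\log^2n}$. If no such event occurs and $nf(s)\ge\log^2n$, then the smallest $T\ge s$ with $f(T)$ a power of $\frac34$ has $f(T)\ge\frac34f(s)$. It is one of the $T_i$, and $U(s)\ge U(T)\ge\frac34nf(T)\ge\frac9{16}nf(s)$. So $P(\mathcal E^c)\le O(\log n)e^{-\frac3{128}\log^2n}=O(n^{-M})$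 for every $M$.

**Step 2: patterns, so that we know in advance which picks must stay inside.** Fix $W$ with $|W|=k$, where $\log^2n\le k\le\varepsilon n$ and $\varepsilon=\varepsilon(d)\in(0,\frac12)$ is chosen in Step 6. Number the picks in $W$ by $1,\dots,dk$ in order. A *pattern* $\xi$ is a set of at most $c_0$ indices ("X", the $W$-picks in crossing steps) such that the remaining indices split into pairs of consecutive indices ("I-pairs", internal steps). For $d=3$, $k=2$, the X-set $\{1,4\}$ is a pattern with I-pairs $(2,3),(5,6)$; the set $\{1,3\}$ is not, since $2$ has no partner. A pattern is determined by its X-set, so there are at most $(dk+1)^{c_0}$ patterns. Let $I_\xi$ be the event that the pattern of $W$ is $\xi$. If $W$ has at most $c_0$ crossing pairs, then some $I_\xi$ occurs, because the two picks of an internal step have consecutive $W$-indices.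

**Step 3: a law under which internal steps stay inside.** Let $Q=Q_\xi$ be the following modification of $\mathcal R$. Whenever the first pick of a step lies in $W$ and its $W$-index is the first index of an I-pair, the second pick is *forced*: uniform over the $a$ unsat vertices of $W$, instead of all $U$ unsat vertices. Here $a\ge1$, since fewer than $dk$ picks in $W$ have been made. Waiting times remain $\mathrm{Exp}(U)$. On $I_\xi$ the forced picks are exactly the second picks of the I-pairs. Each has probability $1/U$ under $P_{\mathcal R}$ and $1/a$ under $Q$, while all else agrees, so on $I_\xi$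
$$\frac{dP_{\mathcal R}}{dQ}=\prod_{\text{forced}}\frac aU .$$

To use this we need the law of the times of the $W$-picks under $Q$. In real time it is awkward: during the wait for a forced pick each unsat vertex of $W$ is picked at rate $U/a$, not $1$. So we change the clock. The *$W$-clock* advances like real time, except that during the wait (of real length $g$) for a forced pick it advances by $\frac Uag$, which is an $\mathrm{Exp}(a)$ variable under $Q$. Since $U\ge a$, real time is at most $W$-clock time.

Under $Q$, run in the $W$-clock, the sequence of picks made so far is a continuous-time Markov chain on a finite state space: the holding rate is $U$ with uniform choice among $U$ vertices, or $a$ with uniform choice among $a$ vertices of $W$. In every state each unsat vertex of $W$ is picked at rate exactly $1$. So for any function $h$ of the vector of pick counts $(n_w)_{w\in W}$, the generator maps $h$ to $\sum_{w:n_w<d}(h(\cdot+1_w)-h)$, again a function of the vector. Hence (lumping) the vector is itself a Markov chain, in which each $n_w<d$ increases by $1$ at rate $1$. This is the chain of $k$ independent rate-$1$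 Poisson counters, each stopped at $d$. Therefore the $W$-clock pick times $s_{w,1}<\dots<s_{w,d}$, $w\in W$, are the first $d$ points of independent rate-$1$ Poisson processes.

**Step 4: bound the density by a product over all $W$-picks.** Let $\varphi(s)=\min(1,\frac{2k}{nf(s)})$, a nondecreasing function. On $\mathcal E$, consider a forced pick whose first partner was picked at real time $s$ and $W$-clock time $\theta\ge s$. If $nf(\theta)\ge\log^2n$, then also $nf(s)\ge\log^2n$ and $U=U(s)\ge\frac12nf(s)\ge\frac12nf(\theta)$, while $a\le k$ and $a\le U$. Otherwise $nf(\theta)<\log^2n\le k$ and $\varphi(\theta)=1$. In both cases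
$$\frac aU\le\varphi(\theta)\le\varphi(\theta)^{1/2}\varphi(\theta')^{1/2},$$
where $\theta'\ge\theta$ is the $W$-clock time of the forced pick. So every pick in an I-pair receives a factor $\varphi^{1/2}$ at its own time. As $\varphi\ge1/n$, inserting factors $\varphi^{1/2}$ for the at most $c_0$ X-picks costs at most $n^{c_0/2}$. By the independence from Step 3,
$$P_{\mathcal R}(I_\xi\cap\mathcal E)=E_Q\Big[1_{I_\xi\cap\mathcal E}\prod_{\text{forced}}\frac aU\Big]\le n^{c_0/2}E_Q\prod_{w,i}\varphi(s_{w,i})^{1/2}=n^{c_0/2}J^k,$$
$$J=\int_{0<s_1<\dots<s_d}e^{-s_d}\prod_{i=1}^d\varphi(s_i)^{1/2}\,ds .$$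

**Step 5: $J$ is smaller than $k/n$ by a large factor when $k/n$ is small.** There are about $(en/k)^k$ sets, so we need $J$ to beat $k/(en)$. Let $\delta=2k/n\le2\varepsilon<1$, $f(s^*)=\delta$, $\psi=\varphi^{1/2}$ and $\Psi(s)=\int_0^s\psi$. Then $\varphi=\delta/f$ on $[0,s^*]$ and $\varphi=1$ beyond. By (F1) with $p=\frac12$, $\Psi\le C\psi$ on $[0,s^*]$, and $\Psi(s)\le C+(s-s^*)$ for $s\ge s^*$. Integrating out $s_1,\dots,s_{d-1}$,
$$J=\int_0^\infty e^{-s}\psi(s)\frac{\Psi(s)^{d-1}}{(d-1)!}\,ds .$$
The part $s>s^*$ is at most $Ce^{-s^*}\le C\delta(1+s^*)^{-(d-1)}$ by (F2). On $s\le s^*$ we have $\psi\Psi^{d-1}\le C\psi^d$, so, again by (F2), this part is at most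
$$C\int_0^{s^*}e^{-s}\Big(\frac\delta{f(s)}\Big)^{d/2}ds\le C\delta^{d/2}\int_0^{s^*}f(s)^{1-d/2}(1+s)^{-(d-1)}ds .$$
Since $d\ge3$, $p=\frac d2-1>0$, and (F1) with this $p$ applies. The range $[s^*/2,s^*]$ contributes at most $C\delta^{d/2}\delta^{1-d/2}(1+s^*)^{-(d-1)}=C\delta(1+s^*)^{-(d-1)}$. The range $[0,s^*/2]$ contributes at most $C\delta^{d/2}f(s^*/2)^{1-d/2}=C\delta\,(f(s^*)/f(s^*/2))^{d/2-1}$. As $\delta\to0$, $s^*\to\infty$ and, by (F3), $f(s^*)/f(s^*/2)\to0$. Hence $J\le\delta\,\eta(\delta)$ with $\eta$ bounded, depending only on $d$, and $\eta(\delta)\to0$ as $\delta\to0$. Replacing $\eta(\delta)$ by $\sup_{\delta'\le\delta}\eta(\delta')$, we may take $\eta$ nondecreasing.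

**Step 6: union bound.** Choose $\varepsilon<\frac12$ with $2e\,\eta(2\varepsilon)\le\frac12$. Then
$$\sum_{\log^2n\le k\le\varepsilon n}\binom nk(dk+1)^{c_0}n^{c_0/2}J^k\le n^C\sum_{k\ge\log^2n}\Big(\frac{en}k\cdot\frac{2k}n\,\eta(2\varepsilon)\Big)^k\le n^C\sum_{k\ge\log^2n}2^{-k}=O(n^{-M})$$
for every $M$. Together with $P(\mathcal E^c)=O(n^{-M})$ this settles the range $\log^2n\le k\le\varepsilon n$ of (6). The lower limit $\log^2n$ is what makes $2^{-k}$ beat every power of $n$. The argument does not reach $k=n/2$, since $\eta(\delta)$ is known to be small only for small $\delta$.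

## 11. Closed sets of linear size: windows and entropy

Now $\varepsilon n\le k\le n/2$. If all picks were in uniformly random order, a set with proportion $x=k/n$ would be closed with probability about $e^{-\frac d2n\operatorname{ent}(x)}$, against about $e^{n\operatorname{ent}(x)}$ sets, and $d\ge3$ would suffice. The order of the picks in $\mathcal R$ is not uniform, but it is nearly uniform inside short time windows.

**Step 1: constants and windows.** Choose constants in the order $s_0,c_1,T,h$: $s_0$ with $2df(s_0)\le\varepsilon$; $c_1=\min\big(\frac\varepsilon2,\frac{\varepsilon^2e^{-s_0}}{16}\big)$; $T$ an integer multiple of $s_0$ with $2f(T)\log2\le\frac{c_1}{12}$; $h\le\frac{c_1}{12}$ with $s_0=\kappa_0h$ and $T=\kappa h$ for integers $\kappa_0\le\kappa$. The windows are $[(b-1)h,bh)$, $b=1,\dots,\kappa$. Let $\mathcal B$ record, for each vertex $v$ and window $b$, the number $t_{v,b}$ of accepted arrivals of $v$ in window $b$, and let $\ell_b=\sum_vt_{v,b}$. In this section $C$ may depend on $\kappa$ and $c_0$.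

**Step 2: near-uniformity given $\mathcal B$.** The accepted arrival times in $[0,T)$ have joint density $\exp(-\int_0^TU(s)\,ds)$, because a vertex contributes $e^{-(\text{time in }[0,T]\text{ it is unsat})}$. Given $\mathcal B$, the values $U_b=U((b-1)h)$, $1\le b\le\kappa+1$, are determined, and $\int_{\text{window }b}U\in[hU_{b+1},hU_b]$. Call the *uniform law* the one in which all accepted arrivals are independent and uniform in their windows. Relative to it, the conditional law of the times given $\mathcal B$ has a density proportional to $e^{-\int_0^T U}$, hence at most $\prod_be^{h(U_b-U_{b+1})}=e^{h(U_1-U_{\kappa+1})}\le e^{hn}$. Under the uniform law, the words of vertices in the windows (letters in order of time) are independent uniformly random arrangements of the prescribed multisets.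

**Step 3: a fixed set $A$.** Let $y_b$ be the number of letters of window $b$ in $A$; it is determined by $\mathcal B$. In window $b$ at most two letters (the first and the last) belong to pairs not inside the window, and parities determined by $\mathcal B$ tell which. Let $m_b$ be the number of pairs inside. A word in the colors $A,A^c$ with $y_b$ letters $A$ and exactly $c\le c_0$ crossing inside pairs is determined by the colors of the at most two boundary letters, the positions and orientations of the $c$ crossing pairs, and the set of the $AA$ pairs among the other $m_b-c$ pairs. The number $j$ of $AA$ pairs is determined by the preceding data. So there are at most $n^C\max_j\binom{m_b-c}j$ such words, where $2j\le y_b$ and $2(m_b-c-j)\le\ell_b-y_b$ for all occurring $j$. Thus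
$$\binom{m_b-c}j^2\le\binom{2(m_b-c)}{2j}\le\binom{\ell_b}{y_b}.$$
The first inequality is one term of Vandermonde's identity; the second holds because $\binom{x+y}x$ is monotone in $x$ and in $y$. All $\binom{\ell_b}{y_b}$ color words are equally likely under the uniform law. So, by (1), the probability of at most $c_0$ crossing inside pairs in window $b$ is at most $n^C\binom{\ell_b}{y_b}^{-1/2}\le n^Ce^{-\frac12\ell_b\operatorname{ent}(y_b/\ell_b)}$ (read as $n^C$ if $\ell_b=0$). Multiplying over windows and using Step 2,
$$P_{\mathcal R}(A\text{ has at most }c_0\text{ crossing pairs}\mid\mathcal B)\le n^Ce^{hn-X(A)},\qquad X(A)=\tfrac12\sum_b\ell_b\operatorname{ent}(y_b/\ell_b).\tag{7}$$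

**Step 4: the number of sets against $X$.** Classify vertices by type: $v$ has type $t=(t_b)_b$ if $t_{v,b}=t_b$ for all $b$. For $d=3$ and two windows, type $(2,1)$ means two picks in the first window and one in the second. There are $O(1)$ types; let $n_t$ be the number of vertices of type $t$. If $A$ contains $\pi_tn_t$ vertices of type $t$, the number of such $A$ for given $(\pi_t)$ is at most $e^{E_\pi}$ with $E_\pi=\sum_tn_t\operatorname{ent}(\pi_t)$, by (1). There are at most $n^C$ choices of $(\pi_t)$, and $(\pi_t)$ determines $X(A)$. Since $y_b/\ell_b=\sum_t\frac{t_bn_t}{\ell_b}\pi_t$ is a weighted average, concavity gives $\ell_b\operatorname{ent}(y_b/\ell_b)\ge\sum_tt_bn_t\operatorname{ent}(\pi_t)$. Sum over $b$. Types with $\sum_bt_b<d$ contain together $U(T)$ vertices and contribute at most $U(T)\log2$ to $E_\pi$. Hence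
$$2X\ge d\sum_{t:\sum_bt_b=d}n_t\operatorname{ent}(\pi_t)\ge3\big(E_\pi-U(T)\log2\big),\qquad\text{so}\qquad E_\pi-X\le-\tfrac13X+U(T)\log2 .\tag{8}$$

It remains to bound $X$ below by a multiple of $n$. The danger is a set $A$ that occupies nearly all of some windows and nearly nothing of the others; then every entropy is small.

**Step 5: typical $\mathcal B$.** Write $\operatorname{len}(P)$ for the total length of a set $P$ of windows. By Chernoff bounds for finitely many events, with probability $1-e^{-\Omega(n)}$ the following hold; all are properties of $\mathcal B$.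

* $U(T)\le2f(T)n$ and $U(s_0)\le2f(s_0)n$; hence at most $dU(s_0)\le\varepsilon n$ accepted arrivals occur after $s_0$.
* For every set $P$ of windows in $[0,s_0)$, the number of letters in $P$ is at most $n(\operatorname{len}(P)+\frac\varepsilon2)$. It is at most the number of all arrivals in $P$, which is $\mathrm{Poi}(n\operatorname{len}(P))$.
* For every partition of the windows in $[0,s_0)$ into $P_1,P_0$ with $\operatorname{len}(P_1),\operatorname{len}(P_0)\ge\frac\varepsilon2$, at least $\frac12ne^{-s_0}\operatorname{len}(P_1)\operatorname{len}(P_0)\ge\frac18n\varepsilon^2e^{-s_0}$ vertices have letters in both parts. For one vertex, the probability of exactly two arrivals in $[0,s_0)$, one in each part, is $e^{-s_0}\operatorname{len}(P_1)\operatorname{len}(P_0)$, and both arrivals are accepted as $d\ge2$.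

**Step 6: $X\ge c_1n$.** Take such a $\mathcal B$ and $A$ with $\varepsilon n\le|A|\le n/2$. Let $\beta=\sum_{b\le\kappa_0}\min(y_b,\ell_b-y_b)$ count the minority letters before $s_0$. By concavity $\operatorname{ent}(x)\ge2\log2\cdot\min(x,1-x)$, so $X\ge\beta\log2\ge\beta/2$. If $\beta\ge\varepsilon n$, then $X\ge\varepsilon n/2\ge c_1n$.

Otherwise let $P_1=\{b\le\kappa_0:y_b>\ell_b/2\}$ and let $P_0$ be the other windows $b\le\kappa_0$. The set $A$ has $d|A|\ge d\varepsilon n$ letters in total, at most $\varepsilon n$ of them after $s_0$ and at most $\beta<\varepsilon n$ in $P_0$. So $P_1$ contains at least $(d-2)\varepsilon n\ge\varepsilon n$ letters. Likewise with $A^c$, as $|A^c|\ge n/2\ge\varepsilon n$: at most $\varepsilon n$ of its letters come after $s_0$ and at most $\beta$ lie in $P_1$, so $P_0$ contains at least $\varepsilon n$ letters. The second property gives $\operatorname{len}(P_1),\operatorname{len}(P_0)\ge\varepsilon/2$. Every vertex with letters in both $P_1$ and $P_0$ contributes at least one to $\beta$: an $A$-letter in $P_0$ if it lies in $A$, an $A^c$-letter in $P_1$ if not. By the third property $\beta\ge\frac18n\varepsilon^2e^{-s_0}$,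 and $X\ge\beta/2\ge c_1n$.

**Step 7: conclusion.** By (7), (8) and Step 6, for such $\mathcal B$ the conditional expected number of $A$ with $\varepsilon n\le|A|\le n/2$ and at most $c_0$ crossing pairs is at most
$$n^C\exp\Big(hn+2f(T)n\log2-\frac{c_1n}3\Big)\le n^Ce^{(\frac1{12}+\frac1{12}-\frac13)c_1n}=n^Ce^{-c_1n/6}.$$
Adding the probability $e^{-\Omega(n)}$ of an atypical $\mathcal B$, this settles $\varepsilon n\le k\le n/2$, and with Section 10 it proves (6). By Lemma 5 and (6) with $M=d^2+1$, the probability in Proposition B is $O(1/n)$, which proves Proposition B. With Proposition A and Section 4, Theorem 2 and Corollary 3 follow, and with Section 2, Theorem 1: for every fixed $d\ge3$, $G\in\mathcal G^{\deg}_{n,d}$ is a.a.s. $d$-connected. $\blacksquare$
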